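\title{(Claw, co-diamond)-free graphs are $e$-positive}

\begin{abstract}
We prove that the chromatic symmetric function of every graph with no induced claw and no induced co-diamond has nonnegative coefficients in the basis of elementary symmetric functions. The coefficients are expressed as signed counts of decompositions of the complementary graph into vertices, edges and triangles. An interpretation by cyclic orders turns each coefficient into a difference of two sums of nonnegative terms, and these sums are compared term by term. As a supplement we show that, for a graph $F$ with at most four vertices, all (claw, $F$)-free graphs are $e$-positive if and only if $F$ is an induced subgraph of the net.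
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A \emph{proper coloring} of a graph $G=(V,E)$ is a map $\kappa\colon V\to\{1,2,3,\dots\}$ with $\kappa(u)\ne\kappa(v)$ whenever $uv\in E$. Stanley's \emph{chromatic symmetric function} of $G$ is
\[
X_G=\sum_{\kappa}\prod_{v\in V}x_{\kappa(v)},
\]
the sum running over all proper colorings. It records, for every proper coloring, how often each color is used, and it is a homogeneous symmetric function of degree $n=|V|$. Let $e_k=\sum_{i_1<\dots<i_k}x_{i_1}\cdots x_{i_k}$ be the elementary symmetric functions. The products $e_\lambda=e_{\lambda_1}e_{\lambda_2}\cdots$, over the partitions $\lambda$ of $n$, form a basis of the homogeneous symmetric functions of degree $n$, so there are unique rational numbers $c_\lambda(G)$ with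
\[
X_G=\sum_{\lambda\vdash n}c_\lambda(G)\,e_\lambda .
\]
The graph $G$ is \emph{$e$-positive} if $c_\lambda(G)\ge0$ for all $\lambda$.

This property compares $G$ with disjoint unions of cliques. The components of a graph are colored independently, so $X_{G\cup G'}=X_GX_{G'}$ for a disjoint union $G\cup G'$; and a coloring of the complete graph $K_k$ uses $k$ different colors, so $X_{K_k}=k!\,e_k$. Hence $e_\lambda$ is, up to a positive factor, the chromatic symmetric function of the disjoint union of cliques of sizes $\lambda_1,\lambda_2,\dots$, and $G$ is $e$-positive exactly when $X_G$ is a nonnegative combination of such functions. The edgeless graph on $n$ vertices has $X_G=e_1^n$, and a disjoint union of $e$-positive graphs is $e$-positive.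

For graphs $F_1,F_2$, a graph is \emph{$(F_1,F_2)$-free} if no induced subgraph of it is isomorphic to $F_1$ or to $F_2$. We need the following small graphs. The \emph{claw} is $K_{1,3}$. The \emph{diamond} is $K_4$ minus an edge, and its complement, the \emph{co-diamond}, is $K_2\cup 2K_1$, an edge together with two isolated vertices. The \emph{paw} is a triangle with one pendant vertex attached, and its complement, the \emph{co-paw}, is $P_3\cup K_1$, where $P_k$ is the path on $k$ vertices. The \emph{net} is a triangle with one pendant vertex attached at each of its three vertices.

Which forbidden induced subgraphs force $e$-positivity? The claw is not $e$-positive (Example~\ref{ex:clawnet}). A class of graphs that is closed under taking induced subgraphs and consists of $e$-positive graphs therefore contains only claw-free graphs. Excluding the claw is not enough: the net is claw-free and not $e$-positive (Example~\ref{ex:clawnet} again). So if all (claw, $F$)-free graphs are to be $e$-positive, then forbidding $F$ must exclude the net, that is, $F$ must be an induced subgraph of the net. The four-vertex induced subgraphs of the net are $P_4$, the paw, the co-paw and the co-diamond. For the last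 of them, the following statement is posed as a conjecture in~\cite{Problem}.

\begin{theorem}\label{thm:main}
Every (claw, co-diamond)-free graph is $e$-positive.
\end{theorem}

The obstruction given by the net turns out to be the only one for small $F$.

\begin{theorem}\label{thm:sharp}
Let $F$ be a graph with $1\le|V(F)|\le4$. Every (claw, $F$)-free graph is $e$-positive if and only if $F$ is an induced subgraph of the net. For $|V(F)|=4$ this means that $F$ is $P_4$, the paw, the co-paw or the co-diamond.
\end{theorem}

The proof of Theorem~\ref{thm:main} does not use Theorem~\ref{thm:sharp}; conversely, Theorem~\ref{thm:sharp} follows in Section~\ref{sec:sharp} from Theorem~\ref{thm:main} and structure theorems for $P_4$-free and paw-free graphs.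

The proof of Theorem~\ref{thm:main} takes place in the complement $H=\overline G$, where color classes become cliques. Unless $G$ is edgeless, $H$ has no $K_4$, and its triangles are placed very rigidly: every vertex outside a triangle has exactly one neighbor in it. Without $K_4$, only partitions with at most three parts occur, and $c_\lambda(G)$ is a signed count of decompositions of $H$ into vertices, edges and triangles (Section~\ref{sec:functional}). Removing triangles reduces the problem to two-part partitions $\lambda=(b+d,b)$ (Section~\ref{sec:structure}). When $H$ has no triangle at all, these coefficients are plain counts (Section~\ref{sec:small}), which is a reason to expect the theorem; the work consists in controlling the negative terms caused by triangles. For $d=0$ we group the signed count according to perfect-matching-like configurations (Section~\ref{sec:config}) and show that each group counts certain cyclic orders (Section~\ref{sec:cyclic}). For $d\ge1$ the coefficient is a difference of two sums of nonnegative terms, and we charge every term of the second sum to a term of the first (Sections~\ref{sec:large} and~\ref{sec:smalld}).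

\section{Coefficients as counts in the complement}\label{sec:functional}

In this section $G=(V,E)$ is any graph on $n\ge1$ vertices whose complement $H=\overline G$ is $K_4$-free; equivalently, $G$ has no four pairwise nonadjacent vertices. For $W\subseteq V$ we write $G[W]$ and $H[W]$ for the induced subgraphs. For a partition $\lambda$ with $\ell(\lambda)$ parts, the monomial symmetric function $m_\lambda$ is the sum of all distinct monomials obtained from $x_1^{\lambda_1}x_2^{\lambda_2}\cdots$ by permuting the variables, and $p_k=m_{(k)}$ is the $k$th power sum.

\subsection*{A linear functional}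

The coefficients of $X_G$ in the monomial basis are easy to interpret: they count partitions of $V$ into color classes, which are cliques of $H$ of size at most $3$. To pass to the basis $e_\lambda$ we package these counts as a linear functional. Let $\Lambda_3$ be the ring of symmetric polynomials in three variables $y_1,y_2,y_3$ with rational coefficients. As elements of $\Lambda_3$, the symbols $e_k,m_\lambda,p_k$ denote the corresponding polynomials in $y_1,y_2,y_3$. By the fundamental theorem on symmetric polynomials, the monomials in $e_1,e_2,e_3$ form a basis of $\Lambda_3$. For $W\subseteq V$ define a linear functional $L_W$ on $\Lambda_3$ by letting $L_W(e_{\mu_1}\cdots e_{\mu_l})$, for $\mu_t\in\{1,2,3\}$, be the number of sequences $(S_1,\dots,S_l)$ of pairwise disjoint cliques of $H$ with $|S_t|=\mu_t$ and $S_1\cup\dots\cup S_l=W$. This number does not depend on the order of the factors. The functional $L_W$ vanishes on homogeneous polynomials of degree different from $|W|$, and $L_\emptyset(1)=1$. In words: each factor $e_1$ picks a vertex, each $e_2$ an edge and each $e_3$ a triangle of $H$, and the chosen cliques must partition $W$.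

For all $f,g\in\Lambda_3$ we have the product rule
\begin{equation}\label{eq:product}
L_W(fg)=\sum_{W=S\sqcup S'}L_S(f)\,L_{S'}(g).
\end{equation}
Both sides are bilinear, so it suffices to take monomials $f,g$ in $e_1,e_2,e_3$. Then a sequence counted by $L_W(fg)$ is a sequence for $f$, with some union $S$, followed by a sequence for $g$ with union $W\setminus S$. We use one special case repeatedly: if $\mathcal T$ runs over the sets of $k$ pairwise disjoint triangles of $H$ and $\bigcup\mathcal T$ is the set of vertices they cover, then
\begin{equation}\label{eq:triangles}
L_V(e_3^k\,g)=k!\sum_{\mathcal T}L_{V\setminus\bigcup\mathcal T}(g),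
\end{equation}
since each set $\mathcal T$ can be ordered in $k!$ ways.

\begin{lemma}\label{lem:coeff}
If $H=\overline G$ is $K_4$-free and $\lambda\vdash n$, then $c_\lambda(G)=L_V(m_\lambda)$ for $\ell(\lambda)\le3$ and $c_\lambda(G)=0$ for $\ell(\lambda)>3$.
\end{lemma}

\begin{proof}
Let $\mu\vdash n$ have $l$ parts. The coefficient of $x_1^{\mu_1}\cdots x_l^{\mu_l}$ in $X_G$ is the number of proper colorings in which color $t$ is used $\mu_t$ times, that is, the number of sequences of cliques of $H$ of sizes $\mu_1,\dots,\mu_l$ partitioning $V$. It equals $L_V(e_\mu)$ if all parts of $\mu$ are at most $3$, and $0$ otherwise. Thus $X_G=\sum_\mu L_V(e_\mu)\,m_\mu(x)$, the sum over $\mu\vdash n$ with parts at most $3$. Now expand $\prod_{i=1}^3\prod_t(1+y_ix_t)$ in two ways. For fixed $i$ the product over $t$ is $\sum_k y_i^k e_k(x)$; for fixed $t$ the product over $i$ is $1+e_1(y)x_t+e_2(y)x_t^2+e_3(y)x_t^3$. Hence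
\[
\sum_{\ell(\lambda)\le3}m_\lambda(y)\,e_\lambda(x)=\sum_{\mu_1\le3}e_\mu(y)\,m_\mu(x).
\]
Apply $L_V$ in the variables $y$ to the part of degree $n$. The right side becomes $X_G$, and the left side becomes $\sum_{\ell(\lambda)\le3}L_V(m_\lambda)\,e_\lambda(x)$.
\end{proof}

So to compute $c_\lambda(G)$ one expands $m_\lambda(y_1,y_2,y_3)$ in $e_1,e_2,e_3$ and counts clique decompositions of $H$. The expansion has signs, and these are the source of all difficulty.

\subsection*{The polynomials $q_b$}

The basic two-part case is $\lambda=(b,b)$. Put $z_1=y_2y_3$, $z_2=y_1y_3$, $z_3=y_1y_2$, so that $y_kz_k=e_3$, and for $b\ge1$ let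
\[
q_b=z_1^b+z_2^b+z_3^b=m_{(b,b)} .
\]
The elementary symmetric polynomials of $z_1,z_2,z_3$ are $e_2$, $e_1e_3$ and $e_3^2$; for instance $z_1z_2=y_3e_3$. Therefore
\[
\sum_{b\ge1}q_b\frac{t^b}{b}=-\log\prod_{k=1}^3(1-z_kt)=\sum_{r\ge1}\frac1r\bigl(e_2t-e_1e_3t^2+e_3^2t^3\bigr)^r ,
\]
and extracting the coefficient of $t^b$ gives the Girard--Waring formula
\begin{equation}\label{eq:waring}
q_b=b\sum_{r_1+2r_2+3r_3=b}(-1)^{r_2}\,\frac{(r_1+r_2+r_3-1)!}{r_1!\,r_2!\,r_3!}\;e_2^{r_1}\,(e_1e_3)^{r_2}\,(e_3^2)^{r_3}.
\end{equation}
The first cases are $q_1=e_2$, $q_2=e_2^2-2e_1e_3$ and $q_3=e_2^3-3e_1e_2e_3+3e_3^2$.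

\begin{example}[the claw and the net]\label{ex:clawnet}
If $G$ is the claw, then $H=K_3\cup K_1$ has no perfect matching and one decomposition into a vertex and a triangle. So $c_{(2,2)}=L_V(q_2)=0-2\cdot1=-2$.

Let $G$ be the net, with triangle $abc$ and pendant edges $aa',bb',cc'$. It is claw-free, because only $a,b,c$ have degree $3$ and each of them has two adjacent neighbors. A clique of $H$ contains at most one vertex from each of the pairs $aa',bb',cc'$ and at most one of $a,b,c$. So $H$ is $K_4$-free, and its triangles are $a'b'c'$, $ab'c'$, $a'bc'$ and $a'b'c$. No two of them are disjoint, so $L_V(e_3^2)=0$. A perfect matching of $H$ matches each of $a,b,c$ to a primed vertex with a different letter; there are two, so $L_V(e_2^3)=3!\cdot2=12$. Removing $a'b'c'$ leaves no edge of $H$, and removing $ab'c'$ leaves the two edges $a'b$, $a'c$; so $L_V(e_1e_2e_3)=3\cdot2=6$. Hence $c_{(3,3)}=L_V(q_3)=12-3\cdot6+0=-6$.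
\end{example}

\subsection*{The one-part coefficient}

For nonempty $Q\subseteq V$ put
\[
w(Q)=L_Q(p_{|Q|})=c_{(|Q|)}(G[Q]),
\]
where the second equality is Lemma~\ref{lem:coeff} for $G[Q]$. An orientation of a graph is \emph{acyclic} if it has no directed cycle, and a \emph{sink} is a vertex with no outgoing edge. By \cite[Theorem 3.3]{Stanley}, for every $j$ the sum of the coefficients $c_\lambda$ over the partitions $\lambda$ with $j$ parts equals the number of acyclic orientations with exactly $j$ sinks. For $j=1$ this says that $w(Q)$ is the number of acyclic orientations of $G[Q]$ with exactly one sink.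

\begin{lemma}\label{lem:w}
Let $\emptyset\ne Q\subseteq V$.
\begin{itemize}
\item[(a)] $w(Q)\ge0$, and $w(Q)\ge|Q|$ if $G[Q]$ is connected. Also $w(\{v\})=1$.
\item[(b)] If $\emptyset\ne R\subseteq Q$ and every vertex of $Q\setminus R$ has a neighbor in $R$ in the graph $G$, then $w(Q)\ge w(R)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $G[Q]$ be connected and $v\in Q$. List $Q$ starting with $v$ so that every later vertex has an earlier neighbor, and orient each edge toward its earlier end. This orientation is acyclic and $v$ is its only sink. Different $v$ give different orientations.

(b) Start from an acyclic orientation of $G[R]$ with one sink, and add the vertices of $Q\setminus R$ one at a time in a fixed order, orienting all edges between the new vertex and the vertices already present away from the new vertex. No directed cycle arises. The new vertex is not a sink, since it has a neighbor in $R$, and old vertices gain only incoming edges. The result has one sink, and restriction to $G[R]$ recovers the original orientation.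
\end{proof}

\section{Triangles in the complement and reduction to two parts}\label{sec:structure}

A graph $G$ is (claw, co-diamond)-free if and only if $H=\overline G$ has no induced $K_3\cup K_1$ and no induced diamond.

\begin{lemma}\label{lem:K4}
If $H$ has no induced $K_3\cup K_1$ and no induced diamond, then $H$ is complete or $K_4$-free.
\end{lemma}

\begin{proof}
Let $K$ be the vertex set of a $K_4$ in $H$ and let $v\notin K$. If $v$ has two or three neighbors in $K$, then $v$, two of these neighbors and a non-neighbor in $K$ induce a diamond. If $v$ has at most one neighbor in $K$, then $v$ and three non-neighbors in $K$ induce $K_3\cup K_1$. So $v$ is adjacent to all of $K$. Two nonadjacent vertices outside $K$ would induce a diamond together with two vertices of $K$. Hence $H$ is complete.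
\end{proof}

If $H$ is complete, then $G$ is edgeless and $X_G=e_1^n$. In the remaining case a vertex outside a triangle of $H$ cannot have $0$, $2$ or $3$ neighbors in it, as this would give $K_3\cup K_1$, a diamond or $K_4$. \emph{From here through Section~\ref{sec:smalld} we therefore assume:}
\begin{itemize}
\item[(F1)] every vertex outside a triangle $T$ of $H$ has exactly one neighbor in $T$.
\end{itemize}
Unless $G$ is named, words such as edge, triangle and neighbor refer to $H$. Property (F1) passes to induced subgraphs and excludes $K_4$, so Section~\ref{sec:functional} applies. It has the following consequence.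
\begin{itemize}
\item[(F2)] Every edge of $H$ lies in at most one triangle.
\end{itemize}
Indeed, if an edge $g$ formed triangles with $u$ and with $u'\ne u$, then $u'$ would have two neighbors in the triangle $g\cup\{u\}$. If an edge $g$ lies in a triangle, we call the third vertex of that triangle the \emph{apex} of $g$. Thus an edge has one apex or none.

The two halves of (F1) play different roles. ``At least one neighbor'' is the absence of a claw in $G$; it is used at a single point, in the first step of the proof of Lemma~\ref{lem:paw}. ``At most one neighbor'' comes from the absence of a co-diamond, and it is what every other appeal to (F1) and (F2) uses. The complement of the net violates it: there the edge $b'c'$ lies in the two triangles $a'b'c'$ and $ab'c'$.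

\begin{proposition}\label{prop:twopart}
Let $H$ satisfy \textup{(F1)} and let $n=2b+d$ with $b\ge1$, $d\ge0$. Then $c_{(b+d,b)}(G)\ge0$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Proposition~\ref{prop:twopart}]
By Lemma~\ref{lem:K4} and the discussion after it we may assume (F1). By Lemma~\ref{lem:coeff} only partitions with at most three parts matter. One part is Lemma~\ref{lem:w}(a), and two parts is Proposition~\ref{prop:twopart}. Let $\lambda=(a,b,c)$ with $a\ge b\ge c\ge1$. Dividing every monomial of $m_\lambda$ by $(y_1y_2y_3)^c$ gives $m_{(a,b,c)}=e_3^c\,m_{(a-c,b-c)}$, where zero parts are dropped and the empty partition gives $1$. By \eqref{eq:triangles},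
\[
c_{(a,b,c)}(G)=c!\sum_{\mathcal T}L_{R}\bigl(m_{(a-c,b-c)}\bigr),\qquad R=V\setminus\textstyle\bigcup\mathcal T,
\]
over sets $\mathcal T$ of $c$ disjoint triangles. A term equals $L_\emptyset(1)=1$ if $a=b=c$; it equals $w(R)\ge0$ if $a>b=c$; and if $b>c$ it is a two-part coefficient of $G[R]$, whose complement $H[R]$ satisfies (F1).
\end{proof}

To prove Proposition~\ref{prop:twopart} we want to build $m_{(b+d,b)}$ from polynomials on which the functional is understood. We know that $L_Q(p_d)=w(Q)\ge0$, and $q_b$ is the case $d=0$; the natural product to try is $p_dq_b$. For $d\ge1$ expand $p_dq_b=\sum_{k,l}y_k^dz_l^b$. If $k\ne l$ and $j$ is the third index, then $y_k^dz_l^b=y_k^{b+d}y_j^b$, and these six terms add up to $m_{(b+d,b)}$. If $k=l$ we use $y_kz_k=e_3$ as often as possible. The result is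
\begin{equation}\label{eq:split}
m_{(b+d,b)}=
\begin{cases}
p_dq_b-e_3^{\,b}\,p_{d-b} & \text{if } d>b,\\
p_dq_b-3e_3^{\,b} & \text{if } d=b,\\
p_dq_b-e_3^{\,d}\,q_{b-d} & \text{if } 1\le d<b.
\end{cases}
\end{equation}
Two tasks remain: to find a nonnegative expression for $L_W(q_b)$, and to show that the subtracted term in \eqref{eq:split} is dominated by $p_dq_b$ under $L_V$.

\section{Small cases}\label{sec:small}

\subsection*{No triangles}
Suppose $H$ is triangle-free. Then $L_W$ vanishes on all multiples of $e_3$. In \eqref{eq:waring} only the term $e_2^b$ survives, so $L_W(q_b)=b!\,\mathrm{pm}(W)$, where $\mathrm{pm}(W)$ is the number of perfect matchings of $H[W]$. The subtracted terms in \eqref{eq:split} vanish, and \eqref{eq:product} gives $c_{(b+d,b)}(G)=b!\sum_{|Q|=d}w(Q)\,\mathrm{pm}(V\setminus Q)\ge0$. The general proof keeps the shape of this formula, with each perfect matching counted with a corrected weight.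

\subsection*{Four vertices: cancellation inside $q_2$}
Let $|W|=4$. Since $q_2=e_2^2-2e_1e_3$, the number $\frac12L_W(q_2)$ is the number of perfect matchings of $H[W]$ minus the number of pairs (triangle $T$, remaining vertex $v$). Suppose such a pair exists. By (F1), $v$ has exactly one neighbor $u$ in $T$, so $H[W]$ is a paw. It has one triangle and one perfect matching, namely $f=uv$ and $g=T\setminus\{u\}$, and $L_W(q_2)=0$. The negative object $(T,v)$ is cancelled by the matching $\{f,g\}$, which is recognized by the fact that the apex of $g$ lies in $f$. For the claw the edge $uv$ is missing, and the negative term survives.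

\subsection*{Five vertices: charging the subtracted term}
The smallest instance of the last case of \eqref{eq:split} is $d=1$, $b=2$, where $m_{(3,2)}=p_1q_2-e_3e_2$. Let $H$ be the \emph{bowtie}, consisting of two triangles $o12$ and $o34$ with the common vertex $o$; it satisfies (F1). The negative side is $L_V(e_3e_2)=2$, from the decompositions $(o12,\,34)$ and $(o34,\,12)$. The positive side is $L_V(p_1q_2)=\sum_vL_{V\setminus\{v\}}(q_2)$. Deleting $o$ leaves two disjoint edges and contributes $2$. Deleting any other vertex leaves a paw and contributes $0$. So $c_{(3,2)}=2-2=0$.

To see the inequality term by term, turn a negative term such as $(o12,\,34)$ into a positive one by removing a vertex $q$ from its triangle and adding the remaining edge to the matching. Choosing $q=1$ leads to the matching $\{o2,34\}$ of a paw, which has weight $0$ and can pay for nothing. We must choose $q=o$. Then both negative terms are sent to the same positive term, which has value $2$ and pays for them exactly. So the choice of the removed vertex matters, several negative terms may share one positive term, and there is no slack in general.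

\section{Configurations and the coefficient of $e_b^2$}\label{sec:config}

We extend the cancellation seen on four vertices. The negative factor $e_1e_3$ in \eqref{eq:waring} picks a triangle and a vertex, and we reread this choice as a pair of edges.

\begin{lemma}\label{lem:paw}
The pairs $(T,v)$ of a triangle $T$ and a vertex $v\notin T$ correspond bijectively to the ordered pairs $(f,g)$ of disjoint edges such that $g$ has an apex and it lies in $f$; corresponding pairs satisfy $T\cup\{v\}=f\cup g$. The pairs $(f,g)$ and $(g,f)$ are never both of this kind.
\end{lemma}

\begin{proof}
Given $(T,v)$, let $u$ be the neighbor of $v$ in $T$, which exists and is unique by (F1), and put $f=\{u,v\}$, $g=T\setminus\{u\}$. Then $u\in f$ is the apex of $g$. Conversely, given $(f,g)$, let $u\in f$ be the apex of $g$, let $v$ be the other end of $f$, and put $T=g\cup\{u\}$. Then $v\notin T$, and $u$ is the only neighbor of $v$ in $T$ by (F1). So the two maps are mutually inverse. Moreover no vertex of $g$ is adjacent to $v$, so the apex of $f$, if there is one, does not lie in $g$.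
\end{proof}

A \emph{matching} is a set of pairwise disjoint edges. For a matching $M$ of $H$ let $D_M$ be the digraph with vertex set $M$ and an arc $f\to g$ whenever $g$ has an apex and it lies in $f$. By Lemma~\ref{lem:paw} there are no two opposite arcs, so $D_M$ is an orientation of a simple graph. If $M'\subseteq M$, then $D_{M'}$ is the subdigraph of $D_M$ induced on $M'$. A connected graph is \emph{unicyclic} if it has exactly one cycle; a connected graph on $p$ vertices has at least $p-1$ edges, and it is a tree if it has $p-1$ edges and unicyclic if it has $p$ edges.

\begin{lemma}\label{lem:D}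
In $D_M$ all in-degrees are at most $1$. In the underlying graph every component is a tree or unicyclic, every component containing a vertex of in-degree $0$ is a tree, and there is no triangle.
\end{lemma}

\begin{proof}
An edge $g\in M$ has at most one apex, which lies in at most one edge of $M$; so the in-degree of $g$ is at most $1$. The number of arcs in a component is the sum of the in-degrees, which is at most the number $p$ of its vertices, and at most $p-1$ if some in-degree is $0$.

Suppose that $f_1,f_2,f_3\in M$ form a triangle. Its three arcs have different heads, so it is a directed cycle, say $f_1\to f_2\to f_3\to f_1$. Let $u_1\in f_1$ be the apex of $f_2$ and $u_2\in f_2$ the apex of $f_3$. The vertex $u_1$ lies outside the triangle $f_3\cup\{u_2\}$ of $H$ and is adjacent to $u_2$, so by (F1) it has no neighbor in $f_3$. But the apex of $f_1$ lies in $f_3$ and is adjacent to $u_1\in f_1$, a contradiction.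
\end{proof}

The remaining factors in \eqref{eq:waring} are $e_2$, which picks an edge, and $e_3^2$, which picks an ordered pair of triangles. This suggests the following objects. A \emph{configuration} on $W\subseteq V$ is a pair $(M,\mathcal P)$, where $M$ is a matching and $\mathcal P$ is a set of ordered pairs $(T,T')$ of triangles, such that all these edges and triangles are pairwise disjoint and their union is $W$. Let $\Gamma(M,\mathcal P)$ be the underlying graph of $D_M$ with the elements of $\mathcal P$ added as isolated vertices; it has $|M|+|\mathcal P|$ vertices.

For a graph $D$ on $N\ge1$ vertices with $\nu_k(D)$ matchings of size $k$, put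
\[
\varphi(D)=\sum_{k\ge 0}(-1)^k\,\nu_k(D)\,(N-1-k)! .
\]
Only $k\le N/2$ occur, so $N-1-k\ge0$ for $N\ge2$; for $N=1$ only $k=0$ occurs and $\varphi(D)=1$. The \emph{weight} of a configuration on a nonempty set is $A(M,\mathcal P)=\varphi(\Gamma(M,\mathcal P))$.

\begin{proposition}\label{prop:qb}
If $|W|=2b$ with $b\ge1$, then $L_W(q_b)=b\sum A(M,\mathcal P)$, the sum over all configurations on $W$.
\end{proposition}

\begin{proof}
Fix $r_1,r_2,r_3$ with $r_1+2r_2+3r_3=b$. The number $L_W\bigl(e_2^{r_1}(e_1e_3)^{r_2}(e_3^2)^{r_3}\bigr)$ counts decompositions of $W$ into a sequence of $r_1$ edges, a sequence of $r_2$ pairs (triangle, vertex) and a sequence of $r_3$ ordered pairs of triangles. The members of each sequence are distinct, being disjoint, so dividing by $r_1!\,r_2!\,r_3!$ counts the same decompositions with sets in place of sequences. Replace each pair $(T,v)$ by the two edges $f,g$ of Lemma~\ref{lem:paw} and remember the arc $f\to g$. This gives a configuration $(M,\mathcal P)$ on $W$ with $|M|=r_1+2r_2$ and $|\mathcal P|=r_3$, together with a matching of size $r_2$ in $\Gamma(M,\mathcal P)$. The step is reversible, because each edge of $\Gamma(M,\mathcal P)$ comes from a unique arc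 $f\to g$ and hence from a unique pair $(T,v)$. With $N=|M|+|\mathcal P|$ we have $r_1+r_2+r_3-1=N-1-r_2$. So in \eqref{eq:waring} a configuration with a matching of size $k=r_2$ contributes $b\,(-1)^k(N-1-k)!$, and summing over the matchings gives $b\,A(M,\mathcal P)$.
\end{proof}

\begin{example}\label{ex:prism}
Let $H$ be the prism, with triangles $T=123$, $T'=1'2'3'$ and edges $11',22',33'$; then $G$ is the $6$-cycle $1\,2'\,3\,1'\,2\,3'$. A perfect matching of $H$ uses three or one of the edges $ii'$. For $M=\{11',22',33'\}$ no edge has an apex, so $D_M$ has no arcs and $A=2!=2$. For $M=\{11',23,2'3'\}$ there are arcs from $11'$ to $23$ and to $2'3'$, so $A=2!-2\cdot1!=0$, and likewise for the two matchings obtained by symmetry. The configurations with $\mathcal P=\{(T,T')\}$ and $\mathcal P=\{(T',T)\}$ have $A=1$. Hence $c_{(3,3)}(G)=3(2+0+0+0+1+1)=12$, in agreement with $L_V(e_2^3-3e_1e_2e_3+3e_3^2)=24-18+6$.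
\end{example}

\section{Cyclic orders}\label{sec:cyclic}

We must show that the weights are nonnegative. This is not true of $\varphi$ for all graphs: $\varphi(K_3)=2!-3\cdot1!=-1$. It can also vanish, as for the star on $N\ge2$ vertices, where $\varphi=(N-1)!-(N-1)(N-2)!=0$. For the comparisons in Section~\ref{sec:smalld} we further need to know how $\varphi$ grows when a vertex is added.

\begin{proposition}\label{prop:phi}
Let $D$ be a triangle-free graph on $N\ge1$ vertices in which each component is a tree or unicyclic.
\begin{itemize}
\item[(i)] $\varphi(D)\ge0$.
\item[(ii)] If $N\ge2$ and $v$ is a vertex of a tree component, then $\varphi(D)\ge(N-1-\deg v)\,\varphi(D-v)$.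
\end{itemize}
\end{proposition}

The leading term $(N-1)!$ of $\varphi$ is the number of cyclic orders of $N$ objects, and $(N-1-k)!$ is the number of those in which $k$ disjoint ordered pairs are consecutive. So $\varphi$ looks like an inclusion--exclusion count. Formally, a \emph{cyclic order} of a finite nonempty set is a permutation $\sigma$ of it that consists of a single cycle; we say that $u$ is \emph{followed} by $\sigma(u)$. For inclusion--exclusion to produce matchings only, the events attached to two edges with a common vertex must be incompatible. In a bipartite graph this can be arranged.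

Let $B$ be a bipartite graph with a proper coloring of its vertices in black and white. A cyclic order of $V(B)$ is \emph{avoiding} if no black vertex is followed by one of its neighbors.

\begin{lemma}\label{lem:bip}
$\varphi(B)$ is the number of avoiding cyclic orders of $V(B)$.
\end{lemma}

\begin{proof}
To each edge attach the event that its black end is followed by its white end. Consider a set of $k$ edges. If two of them share a black end or a white end, their events are incompatible, since each vertex follows exactly one vertex and is followed by exactly one. If they form a matching, then contracting each of the $k$ consecutive pairs to one object shows that all $k$ events hold in exactly $(N-k-1)!$ cyclic orders. Inclusion--exclusion gives the claim.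
\end{proof}

Lemma~\ref{lem:D} excludes triangles but not longer odd cycles, so we have to go beyond bipartite graphs. Let $D$ be as in Proposition~\ref{prop:phi}, and let $j=1,\dots,h$ index the components that contain an odd cycle; these cycles have length at least $5$. In each choose an edge $s_jt_j$ of the cycle, and let $D^0$ be obtained from $D$ by deleting these $h$ edges. Then $D^0$ is bipartite. In $D^0$ the vertices $s_j$ and $t_j$ are joined by a path of even length, so they have the same color in every proper $2$-coloring; as they lie in different components for different $j$, we can fix a coloring in which all $s_j,t_j$ are black. Let $\mathcal O$ be the set of avoiding cyclic orders of $D^0$.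

We look for an event attached to the missing edge $s_jt_j$ whose count within $\mathcal O$ equals the count with $s_j,t_j$ merged into an unconstrained object. The event ``$s_j$ is followed by $t_j$'' is too small, since in $\mathcal O$ the black vertex $t_j$ may not be followed by a neighbor. When a neighbor $u$ of $t_j$ comes next, we use the order $t_j,s_j,u$ instead; this is allowed because $u$ is not adjacent to $s_j$ in a triangle-free graph. Accordingly, call $\sigma\in\mathcal O$ \emph{$j$-marked} if
\begin{itemize}
\item[($\alpha$)] $\sigma(s_j)=t_j$, or
\item[($\beta$)] $\sigma(t_j)=s_j$ and $\sigma(s_j)$ is a neighbor of $t_j$ in $D^0$.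
\end{itemize}
The two alternatives exclude each other because $N\ge5$. Call $\sigma\in\mathcal O$ \emph{good} if it is $j$-marked for no $j$.

\begin{lemma}\label{lem:good}
For every choice of the edges $s_jt_j$ and of the coloring as above, $\varphi(D)$ is the number of good cyclic orders of $V(D)$.
\end{lemma}

\begin{proof}
For $J\subseteq\{1,\dots,h\}$ let $D_J$ be obtained from $D^0$ by deleting the vertices $s_j,t_j$ and adding an isolated vertex $*_j$, for each $j\in J$. It has $N-|J|$ vertices and is bipartite; we keep the colors and color the $*_j$ arbitrarily. The matchings of $D$ of size $k$ that contain $s_jt_j$ exactly for $j\in J$ correspond to the matchings of $D_J$ of size $k'=k-|J|$, and $(-1)^k(N-1-k)!=(-1)^{|J|}(-1)^{k'}(N-|J|-1-k')!$. Hence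
\[
\varphi(D)=\sum_{J}(-1)^{|J|}\varphi(D_J).
\]
Let $\mathcal O_J$ be the set of $\sigma\in\mathcal O$ that are $j$-marked for all $j\in J$, so $\mathcal O_\emptyset=\mathcal O$. We show that $\mathcal O_J$ is in bijection with the avoiding orders of $D_J$. Then $\varphi(D_J)=|\mathcal O_J|$ by Lemma~\ref{lem:bip}, and inclusion--exclusion finishes the proof. Let $J\neq\emptyset$. Since $N\ge5h$, the graph $D_J$ has at least four vertices, so no object follows itself. Adjacency below refers to $D^0$.

\emph{Expansion.} In an avoiding order of $D_J$, replace each $*_j$ by a block of two vertices: by $t_j,s_j$ if $*_j$ is followed by a neighbor of $t_j$, and by $s_j,t_j$ otherwise. We check that the result is avoiding. A consecutive pair whose second vertex lies in a block is harmless, because that vertex is black and neighbors of black vertices are white. A consecutive pair with no vertex in a block was consecutive before. It remains to look at the last vertex of a block followed by a vertex $u$ outside all blocks. If $u$ is not adjacent to $t_j$, the block ends with $t_j$. If $u$ is adjacent to $t_j$, the block ends with $s_j$, and $u$ is not adjacent to $s_j$ since otherwise $u,s_j,t_j$ would form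 a triangle of $D$. So the result lies in $\mathcal O$, and by construction it is $j$-marked for all $j\in J$.

\emph{Contraction.} In $\sigma\in\mathcal O_J$ the vertices $s_j,t_j$ are consecutive for each $j\in J$; replace this pair by $*_j$. Two consecutive vertices other than the $*_j$ were consecutive in $\sigma$, and the $*_j$ are isolated, so the result is an avoiding order of $D_J$.

Expansion followed by contraction is the identity. For the other composition let $\sigma\in\mathcal O_J$ and $j\in J$. In case ($\alpha$), the vertex $\sigma(t_j)$ is not adjacent to $t_j$, since $t_j$ is black and $\sigma$ is avoiding. After contraction $*_j$ is followed by this vertex or by another $*_i$, and in both cases expansion restores $s_j,t_j$. In case ($\beta$), the vertex $u=\sigma(s_j)$ is a neighbor of $t_j$, hence white, hence not one of the $s_i,t_i$. So $u$ follows $*_j$ after contraction, and expansion restores $t_j,s_j$.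
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:phi}]
Part (i) is immediate from Lemma~\ref{lem:good}. For (ii), $v$ lies in a tree component, which contains no $s_j,t_j$, so we may exchange the colors there and assume that $v$ is black. The graph $D-v$ satisfies the hypotheses and has the same odd cycles as $D$; use the same edges $s_jt_j$ and the restricted coloring. A good order of $D-v$ has $N-1$ gaps, one before each vertex. Insert $v$ into a gap that is not before a neighbor of $v$; there are $N-1-\deg v$ such gaps. The new order is avoiding: $v$ is black, so it may follow any vertex; it is not followed by a neighbor; and all other consecutive pairs are old. It is $j$-marked for no $j$: the vertices $s_j$, $t_j$ and the neighbors of $t_j$ lie outside the component of $v$, so a pattern ($\alpha$) or ($\beta$) does not involve $v$ and would have been present before the insertion. The new order determines the old order and the gap. Lemma~\ref{lem:good} applied to $D$ and $D-v$ gives (ii).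
\end{proof}

By Lemma~\ref{lem:D}, the graphs $\Gamma(M,\mathcal P)$ satisfy the hypotheses of Proposition~\ref{prop:phi}. Hence all weights $A(M,\mathcal P)$ are nonnegative, and Proposition~\ref{prop:qb} gives $c_{(b,b)}(G)=L_V(q_b)\ge0$. This is the case $d=0$ of Proposition~\ref{prop:twopart}.

\section{The case $d\ge b$}\label{sec:large}

From now on $n=2b+d$ with $b,d\ge1$. By \eqref{eq:product} and Proposition~\ref{prop:qb},
\begin{equation}\label{eq:credit}
L_V(p_dq_b)=\sum_{(Q,M,\mathcal P)}b\,w(Q)\,A(M,\mathcal P),
\end{equation}
where $Q$ runs over the $d$-element subsets of $V$ and $(M,\mathcal P)$ over the configurations on $V\setminus Q$. We call the triples $(Q,M,\mathcal P)$ \emph{credits} and the summands their values. All values are nonnegative, so we may discard credits freely.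

The terms subtracted in \eqref{eq:split} involve a set of disjoint triangles. As in the bowtie, we pass to a credit by moving one vertex of each triangle into $Q$ and the opposite edge into $M$. A \emph{transversal} of a set $\mathcal T=\{T_1,\dots,T_k\}$ of disjoint triangles is a set $\{q_1,\dots,q_k\}$ with $q_i\in T_i$; we write $g_i=T_i\setminus\{q_i\}$ for the opposite edges, so $q_i$ is the apex of $g_i$. The value of a credit contains the factor $w(Q)$, so we want transversals that are well connected in $G$.

\begin{lemma}\label{lem:transversal}
Let $\mathcal T=\{T_1,\dots,T_k\}$, $k\ge1$, be a set of disjoint triangles.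
\begin{itemize}
\item[(a)] If $\rho\notin\bigcup\mathcal T$, there is a transversal all of whose vertices are adjacent to $\rho$ in $G$.
\item[(b)] There are at least three transversals $Q$ such that $G[Q]$ is connected.
\item[(c)] Fix a transversal. If $M$ is a matching that contains $g_i$ and does not cover $q_i$, then $g_i$ has in-degree $0$ in $D_M$ and lies in a tree component.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (F1), two vertices of each $T_i$ are nonadjacent to $\rho$ in $H$, that is, adjacent to $\rho$ in $G$. (b) Take any of the three vertices of $T_1$ as $q_1$, and by the same argument choose each $q_i$, $i\ge2$, adjacent to $q_1$ in $G$. (c) The apex $q_i$ of $g_i$ lies in no edge of $M$; apply Lemma~\ref{lem:D}.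
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:twopart} for $d\ge b$]
Let $\mathcal T$ run over the sets of $b$ disjoint triangles and put $R_{\mathcal T}=V\setminus\bigcup\mathcal T$, a set of $d-b$ vertices. By \eqref{eq:split} and \eqref{eq:triangles} we must show that $L_V(p_dq_b)$ is at least
\[
b!\sum_{\mathcal T}w(R_{\mathcal T})\quad\text{if } d>b,\qquad\qquad b!\sum_{\mathcal T}3\quad\text{if } d=b.
\]
Let $Q_0$ be a transversal of $\mathcal T$ and $M=\{g_1,\dots,g_b\}$. Then $(R_{\mathcal T}\cup Q_0,M,\emptyset)$ is a credit. By Lemma~\ref{lem:transversal}(c), $D_M$ has no arcs, so $A(M,\emptyset)=(b-1)!$ and the value of the credit is $b!\,w(R_{\mathcal T}\cup Q_0)$. The matching $M$ determines $Q_0$ as the set of apexes of its edges, and then $\mathcal T$. So different pairs $(\mathcal T,Q_0)$ give different credits, and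
\[
L_V(p_dq_b)\ \ge\ b!\sum_{\mathcal T}\sum_{Q_0}w(R_{\mathcal T}\cup Q_0).
\]
If $d>b$, fix $\rho\in R_{\mathcal T}$ and take $Q_0$ as in Lemma~\ref{lem:transversal}(a); then $w(R_{\mathcal T}\cup Q_0)\ge w(R_{\mathcal T})$ by Lemma~\ref{lem:w}(b). If $d=b$, then $R_{\mathcal T}=\emptyset$, and the three transversals of Lemma~\ref{lem:transversal}(b) each have $w(Q_0)\ge1$ by Lemma~\ref{lem:w}(a).
\end{proof}

\section{The case $1\le d<b$}\label{sec:smalld}

By \eqref{eq:split} we must show that $L_V(p_dq_b)\ge L_V(e_3^dq_{b-d})$. By \eqref{eq:triangles} and Proposition~\ref{prop:qb},
\begin{equation}\label{eq:debit}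
L_V(e_3^{\,d}q_{b-d})=\sum_{(\mathcal T,M',\mathcal P)}d!\,(b-d)\,A(M',\mathcal P),
\end{equation}
where $\mathcal T$ is a set of $d$ disjoint triangles and $(M',\mathcal P)$ is a configuration on $V\setminus\bigcup\mathcal T$. We call these triples \emph{debits} and the summands their values. For each debit we shall select a transversal $Q=\{q_1,\dots,q_d\}$ of $\mathcal T$ and \emph{charge} the debit to the credit
\[
(Q,M,\mathcal P),\qquad M=M'\cup\{g_1,\dots,g_d\}.
\]
It suffices to show that the debits charged to any one credit have total value at most the value of that credit.

\subsection*{Growth, sharing and a common budget}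

Two things are new compared with Section~\ref{sec:large}. The edges $g_i$ now interact with the edges of $M'$ in $D_M$, which may lower the weight; and a credit no longer determines its debit. For a debit with a selected transversal let $m=|M'|+|\mathcal P|$, and let
\begin{align*}
\delta_i&=\text{number of edges of $M'$ whose apex lies in $g_i$},\\
\kappa_i&=\text{number of edges of $M'$ whose apex is $q_i$}.
\end{align*}
We have $m\ge1$, since $V\setminus\bigcup\mathcal T$ has $2(b-d)>0$ vertices. For a credit $(Q,M,\mathcal P)$ and $q\in Q$ let $K_q$ be the number of edges of $M$ with apex $q$.

\begin{lemma}\label{lem:budget}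
For a debit with a selected transversal, in any labeling of the triangles:
\begin{itemize}
\item[(a)] $\sum_{i=1}^d(\kappa_i+\delta_i)\le|M'|\le m$;
\item[(b)] $A(M,\mathcal P)\ge A(M',\mathcal P)\prod_{i=1}^d(m+i-1-\delta_i)$;
\item[(c)] $K_{q_i}=1+\kappa_i$, and at most $\prod_{q\in Q}K_q$ debits are charged to the credit $(Q,M,\mathcal P)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The sum counts the edges of $M'$ whose apex lies in $\bigcup\mathcal T$, each once by (F2).

(b) Let $M_i=M'\cup\{g_1,\dots,g_i\}$. The graph $\Gamma(M_i,\mathcal P)$ has $m+i\ge2$ vertices, and deleting $g_i$ from it gives $\Gamma(M_{i-1},\mathcal P)$. By Lemma~\ref{lem:transversal}(c), each $g_j$ with $j\le i$ has in-degree $0$ in $D_{M_i}$, and $g_i$ lies in a tree component. Thus all arcs at $g_i$ go from $g_i$ to edges of $M'$, and $g_i$ has degree $\delta_i$. Proposition~\ref{prop:phi}(ii) gives $A(M_i,\mathcal P)\ge(m+i-1-\delta_i)A(M_{i-1},\mathcal P)$. The factors are nonnegative because $\delta_i\le m$, so the inequalities can be chained.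

(c) The edges of $M$ with apex $q_i$ are $g_i$ and $\kappa_i$ edges of $M'$. A debit charged to $(Q,M,\mathcal P)$ is determined by the edge $g_q\in M$ with apex $q$ that it assigns to each $q\in Q$: its triangles are the sets $g_q\cup\{q\}$, and $M'$ is $M$ without the edges $g_q$.
\end{proof}

If all $\delta_i$ and $\kappa_i$ are $0$, the weight grows by a factor of at least $m(m+1)\cdots(m+d-1)\ge d!$ and the credit is not shared, so it pays easily. A large $\delta_i$ reduces the growth in (b), and a large $\kappa_i$ means that the credit may be shared by many debits in (c). By (a), both losses draw on the same budget $m$, and the rest of the proof shows that the budget cannot be spent so as to make the credit insufficient. The dangerous factor in (b) is the first one, $m-\delta_1$. For $d\ge2$ we keep it positive by inserting first the edge with the smallest $\delta_i$. For $d=1$ there is no such freedom, and the transversal must be chosen with care.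

\subsection*{The case $d\ge2$}

For each debit select a transversal $Q$ with $G[Q]$ connected, by Lemma~\ref{lem:transversal}(b), and label the triangles so that $\delta_1$ is the smallest of the $\delta_i$. We claim that
\begin{equation}\label{eq:claim}
\prod_{i=1}^d(m+i-1-\delta_i)\ \ge\ (d-1)!\prod_{i=1}^d(1+\kappa_i).
\end{equation}
The right side does not depend on the order of the $\kappa_i$. Let $\kappa'_1,\dots,\kappa'_d$ be the rearrangement with $\kappa'_2\ge\kappa'_3\ge\dots\ge\kappa'_d\ge\kappa'_1$, and let $t=\sum_i\kappa_i$. By Lemma~\ref{lem:budget}(a), $m-\delta_i\ge t$ for all $i$. For $i\ge2$,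
\[
m-\delta_i\ge t\ge\kappa'_2+\dots+\kappa'_i\ge(i-1)\kappa'_i,
\quad\text{so}\quad
m+i-1-\delta_i\ge(i-1)(1+\kappa'_i).
\]
For $i=1$ we show $m-\delta_1\ge1+\kappa'_1$. If $\kappa'_1\ge1$, then $m-\delta_1\ge t\ge d\kappa'_1\ge2\kappa'_1\ge1+\kappa'_1$. If $\kappa'_1=0$, then $2\delta_1\le\delta_1+\delta_2\le m$ and $m\ge1$ give $\delta_1<m$, so $m-\delta_1\ge1$. Multiplying these $d$ inequalities between positive numbers gives \eqref{eq:claim}.

Fix a credit $(Q,M,\mathcal P)$ to which some debit is charged. By Lemma~\ref{lem:budget}(b), (c) and \eqref{eq:claim}, each debit charged to it satisfies
\[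
A(M',\mathcal P)\le\frac{A(M,\mathcal P)}{(d-1)!\prod_{q\in Q}K_q},
\]
and there are at most $\prod_qK_q$ of them. Their total value is at most
\[
\frac{d!\,(b-d)}{(d-1)!}\,A(M,\mathcal P)=d\,(b-d)\,A(M,\mathcal P)\le b\,w(Q)\,A(M,\mathcal P),
\]
because $w(Q)\ge d$ by Lemma~\ref{lem:w}(a). The right side is the value of the credit.

\subsection*{The case $d=1$}

Here $b\ge2$, a debit has a single triangle $T$, and a transversal is a vertex $q\in T$. \emph{Select $q\in T$ to be the apex of as many edges of $M'$ as possible.} In the bowtie this rule selects $o$.

Fix a credit $(\{q\},M,\mathcal P)$ to which some debit is charged. Its value is $b\,A(M,\mathcal P)$, and the value of a debit is $(b-1)A(M',\mathcal P)$. Let $r=|\mathcal P|$, let $E_q$ be the set of edges of $M$ with apex $q$, and let $K=|E_q|\ge1$. A debit charged to this credit is given by an edge $g\in E_q$, with $T=g\cup\{q\}$ and $M'=M\setminus\{g\}$; all these debits have the same $m=|M|+r-1\ge1$. For $g\in E_q$ let $\delta_g$ be the number of edges of $M$ whose apex lies in $g$. By Lemma~\ref{lem:budget}(b), $A(M,\mathcal P)\ge(m-\delta_g)A(M\setminus\{g\},\mathcal P)$ for each charged debit. So it is enough to show that $m-\delta_g>0$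 for the edges $g$ of the charged debits and that, summing over these edges,
\begin{equation}\label{eq:sum}
\sum_g\frac1{m-\delta_g}\le\frac b{b-1}.
\end{equation}

\emph{Case $K=1$.} There is one charged debit, and $q$ is the apex of $K-1=0$ edges of $M'$. By the selection rule no vertex of $T$ is the apex of an edge of $M'$. So $\delta_g=0$, and the sum is $1/m\le1$. This is the only place where the rule is needed; without it $\delta_g=m$ could occur, as for $q=1$ in the bowtie.

\emph{Case $K\ge2$.} We bound the sum over all $g\in E_q$. By (F2), and since the edges of $E_q$ are disjoint and avoid $q$, the $K$ edges with apex $q$ and the edges counted by the numbers $\delta_g$ are all different edges of $M$. Hence $\sum_{g\in E_q}\delta_g\le s$, where $s=|M|-K$, and $m-s=K+r-1\ge1$. In particular $m-\delta_g>0$. For $0\le x\le s$ we have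
\[
\frac1{m-x}=\frac1m+\frac{x}{m(m-x)}\le\frac1m+\frac{x}{m(m-s)},
\]
and therefore
\[
\sum_{g\in E_q}\frac1{m-\delta_g}\le\frac Km+\frac{s}{m(m-s)}=\frac{K-1}{m}+\frac1{K+r-1}.
\]
If $r\ge1$, then $K\le|M|\le m$, so the right side is at most $\frac{K-1}K+\frac1K=1$. If $r=0$, then $M$ is a perfect matching of the $2b$ vertices of $V\setminus\{q\}$, so $|M|=b$, $m=b-1$ and $2\le K\le b$. Then
\[
\frac b{b-1}-\frac{K-1}{b-1}-\frac1{K-1}=\frac{b(K-1)-(K-1)^2-(b-1)}{(b-1)(K-1)}=\frac{(K-2)(b-K)}{(b-1)(K-1)}\ge0 .
\]
So \eqref{eq:sum} holds in all cases; the bowtie, with $K=b=2$, attains equality.

This proves Proposition~\ref{prop:twopart} for $1\le d<b$. Together with the case $d=0$ at the end of Section~\ref{sec:cyclic} and the case $d\ge b$ in Section~\ref{sec:large}, the proposition is proved, and with it Theorem~\ref{thm:main}.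

\section{Forbidding the claw and one small graph}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{Necessity.} If $F$ is not an induced subgraph of the net, then the net is (claw, $F$)-free, and it is not $e$-positive by Example~\ref{ex:clawnet}.

\emph{The four-vertex induced subgraphs of the net.} In the notation of Example~\ref{ex:clawnet}, there are four ways, up to symmetry, to delete two vertices. Deleting $a',b'$ leaves the triangle $abc$ with the pendant vertex $c'$, a paw. Deleting $a,a'$ leaves the path $b'\,b\,c\,c'$. Deleting $a,b'$ leaves the path $b\,c\,c'$ and the isolated vertex $a'$, a co-paw. Deleting $a,b$ leaves the edge $cc'$ and the isolated vertices $a',b'$, a co-diamond.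

\emph{Sufficiency.} Let $F$ be an induced subgraph of the net with at most four vertices. Adding vertices of the net, we extend it to a four-vertex induced subgraph $F'$, and every $F$-free graph is $F'$-free. So it suffices to treat the four graphs above. The claw and the co-diamond both contain three pairwise nonadjacent vertices, so by Theorem~\ref{thm:main} every $3K_1$-free graph is $e$-positive. A graph is $e$-positive if its components are, and components inherit the forbidden subgraph conditions. Recall that a graph is \emph{complete multipartite} if its vertex set is partitioned into parts so that two vertices are adjacent exactly when they lie in different parts; equivalently, its complement is a disjoint union of cliques. We use the theorem of Seinsche~\cite{Seinsche} that a connected $P_4$-free graph with at least two vertices has a disconnected complement, and the theorem of Olariu~\cite{Olariu} that a connected paw-free graph is triangle-free or complete multipartite.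

\emph{Co-diamond.} This is Theorem~\ref{thm:main}.

\emph{$P_4$.} Let $G$ be connected and (claw, $P_4$)-free with at least two vertices. Then $H=\overline G$ is disconnected. A triangle of $H$ and a vertex of another component would induce $K_3\cup K_1$ in $H$, that is, a claw in $G$. So $H$ is triangle-free and $G$ is $3K_1$-free.

\emph{Paw.} Let $G$ be connected and (claw, paw)-free. If $G$ is triangle-free, then a vertex of degree at least $3$ would be the center of an induced claw; so $G$ has maximum degree at most $2$ and is a path or a cycle, which is $e$-positive by \cite[Propositions 5.3 and 5.4]{Stanley}. Otherwise $G$ is complete multipartite with more than one part. Three vertices of one part and a vertex of another part would induce a claw, so all parts have size at most $2$. Pairwise nonadjacent vertices lie in one part, so $G$ is $3K_1$-free.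

\emph{Co-paw.} Let $G$ be (claw, co-paw)-free, so $H=\overline G$ is paw-free and has no induced $K_3\cup K_1$. If $H$ is triangle-free, then $G$ is $3K_1$-free. Otherwise $H$ is connected, since a triangle and a vertex of another component would induce $K_3\cup K_1$. Then $H$ is complete multipartite, so $G$ is a disjoint union of cliques, of sizes $n_1,n_2,\dots$ say, and $X_G=\prod_in_i!\,e_{n_i}$.
\end{proof}

\begin{remark}
Every graph with at most three vertices is an induced subgraph of the net: the sets $\{a,b,c\}$, $\{a',a,b\}$, $\{a,a',b'\}$ and $\{a',b',c'\}$ induce $K_3$, $P_3$, $K_2\cup K_1$ and $3K_1$, and these contain all smaller graphs. So the condition in Theorem~\ref{thm:sharp} is a restriction only when $|V(F)|=4$.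
\end{remark}

\begin{thebibliography}{9}

\bibitem{Problem}
\emph{A Linear Algebraic Method on the Chromatic Symmetric Function},
\texttt{https://www.uwspace.uwaterloo.ca/\allowbreak bitstream/\allowbreak handle/\allowbreak 10012/\allowbreak 19768/\allowbreak Haithcock\_Evan.pdf?\allowbreak sequence=1\&isAllowed=y}

\bibitem{Olariu}
Olariu, \emph{Inform. Process. Lett.} 28 (1988).

\bibitem{Seinsche}
Seinsche, \emph{J. Combin. Theory B} 16 (1974).

\bibitem{Stanley}
Stanley, \emph{Adv. Math.} 111 (1995).

\end{thebibliography}
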